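# Quadratically Many Empty Monochromatic Triangles in Bicolored Point Sets

## 1. Six points with no empty monochromatic triangle

Take three red points and three blue points,
$$r_1=(1,0),\quad r_2=(-5,3),\quad r_3=(-5,-3),\qquad b_1=(-1,0),\quad b_2=(5,3),\quad b_3=(5,-3).$$
No three of the six are collinear. Indeed, the four points $(\pm5,\pm3)$ are the corners of a rectangle, the lines through two corners are $x=\pm5$, $y=\pm3$, $y=\pm\frac35x$, and none of them contains $(\pm1,0)$. The line through $(1,0)$ and $(-1,0)$ contains no corner.

Which triangles have three vertices of one color and no other point inside? There are only two monochromatic triangles. The interior of $b_1b_2b_3$ is $\{-1<x<5,\ |y|<(x+1)/2\}$, and it contains $r_1=(1,0)$, since $0<1$. By the symmetry $x\mapsto -x$, the triangle $r_1r_2r_3$ contains $b_1$. So each color destroys the only triangle of the other color, and the count is $0$.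

Can such mutual destruction be kept up, at least partially, when the number of points grows?

**Definition.** A finite set $P$ in the plane is in *general position* if no three of its points are collinear. It is *bichromatic* if each of its points is colored with one of two colors, here red and blue. An *empty monochromatic triangle* of $P$ is a triangle whose vertices are three points of $P$ of the same color and whose interior contains no point of $P$.

The problem comes from the volume listed as "Jin Akiyama · Hiro Ito" (doi:10.1007/978-3-319-48532-4). The following is recorded as known: every bicolored point set has an empty monochromatic triangle, and indeed a linear number of them (our six points show that the set must be large enough); every bichromatic set of $n$ points has $\Omega(n^{5/4})$ of them; this was later improved to $\Omega(n^{4/3})$. The conjecture asks for a quadratic number: constants $c>0$ and $n_0$ such that for all $n\ge n_0$ every bichromatic set of $n$ points in general position has at least $cn^2$ empty monochromatic triangles. It is true.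

**Theorem.** *Let $n\ge 2^{70}$. Every bichromatic set of $n$ points in general position in the plane has at least $2^{-128}n^2$ empty monochromatic triangles.*

The constants are explicit and not optimized.

**Conventions.** $P$ is the point set, $|P|=n$, in general position, colored red and blue. After a rotation all $x$-coordinates are distinct; *rank* means rank by $x$, and *left* and *right* refer to $x$. $\Delta(abc)$ is the triangle with vertices $a,b,c$; *empty* means no point of $P$ in its interior. "Mono" abbreviates monochromatic, and a pair of points is bichromatic if its points have different colors. $T$ is the number of empty mono triangles of $P$, and $t(p)$ the number of those with vertex $p$, so that $\sum_{p\in P}t(p)=3T$.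

## 2. Angular words, and where counting around one point stops

The simplest case is $n$ points in convex position: every triangle is empty, so we only count mono triples, and there are $\binom R3+\binom B3$ of them if $R$ points are red and $B$ are blue. This is cubic in $n$.

Next suppose all points have one color. Stand at a point $p$ and list the others in cyclic angular order. This simple device is used throughout, so we set it up once.

Let $S\subseteq P$ with $|S|\ge4$ and $P\cap\mathrm{conv}(S)=S$. For $p\in S$, the *cyclic word* of $S$ around $p$ is the cyclic sequence of the points of $S\setminus\{p\}$ by angle; no two have the same direction, because no three points are collinear. The gaps sum to $2\pi$ and none equals $\pi$, so at most one consecutive pair has gap $\ge\pi$.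

**(2.1)** *If $z,z'$ are consecutive around $p$ with gap $<\pi$, then $\Delta(pzz')$ is empty.* A point of $P$ in its interior would lie in $\mathrm{conv}(S)$, hence in $S$, and angularly strictly between $z$ and $z'$.

Distinct consecutive pairs give distinct triangles. So with $S=P$ and one color only, $t(p)\ge (n-1)-1$ for every $p$, and $T\ge n(n-2)/3$. More generally, let $p$ be blue. Its word has $B-1$ blue and $R$ red letters. At most $R$ blue letters are followed by a red one, so at least $B-1-R$ are followed by a blue one. Hence
$$t(p)\ge B-R-2\quad\text{for blue }p,\qquad T\ge \tfrac13B(B-R-2)\ \text{ if } B-R\ge2. \tag{2.2}$$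
If one color exceeds the other by a fixed fraction of $n$, we have a quadratic bound.

The sensible hope is to improve this to $t(p)\ge c\,n$ at every point, or at every point of one color, whatever the coloring. It fails, and it fails exactly when the word alternates. Let $k\ge3$ be odd. Put a red point $p$ at the origin, $k$ red points at radius $1$ and angles $2\pi i/k$, and $k$ blue points at angles $2\pi i/k+\pi/k$ and radius $\rho<\sin(\pi/2k)$. Two red points $z,z'$ on the circle see each other from $p$ under an angle $\delta\le\pi-\pi/k$, since $\delta$ is a multiple of $2\pi/k$ below $\pi$ and $k$ is odd. Every point of the segment $zz'$ has distance at least $\cos(\delta/2)\ge\sin(\pi/2k)>\rho$ from $p$. So a blue point at an angle between those of $z$ and $z'$ lies in the interior of $\Delta(pzz')$. These are finitely many strict conditions, and all red-red angles at $p$ are bounded away from $\pi$; so a small perturbation into general position preserves them. The result has $k+1$ red points, $k$ blue points and $t(p)=0$.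

So no bound for a single point can work, and any proof has to combine the views from many points. What survives is the following: if $T$ is very small, then from almost every point the colors *almost alternate*. We shall treat this as structural information. The bookkeeping is done by runs (maximal blocks of one color).

**(2.3) Run identities.** *In a word with $R$ red and $B$ blue letters, $\alpha$ red-red and $\beta$ blue-blue adjacencies: if the word is linear, it has $R-\alpha$ red and $B-\beta$ blue runs, so $|(R-\alpha)-(B-\beta)|\le1$; if it is cyclic and both colors occur, then $R-\alpha=B-\beta$.* A run of $g$ letters contains $g-1$ adjacencies, and runs of the two colors alternate. For instance the linear word $RRBRBB$ has $R=B=3$, $\alpha=\beta=1$, and two runs of each color.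

## 3. Points in convex position force many triangles

This section proves an unconditional statement. It will be the rock on which the argument by contradiction ends: long convex chains are not allowed.

**Lemma 1.** *If $N\subseteq P$ is in convex position and $|N|=h\ge100$, then $T\ge h^2/400$.*

*Proof.* Let $S=P\cap\mathrm{conv}(N)$. Every $v\in N$ is a vertex of $\mathrm{conv}(S)=\mathrm{conv}(N)$. Let $R,B$ be the numbers of red and blue points of $S$; (2.1) applies to $S$.

**Case A: $|R-B|\ge h/10$.** This is the unbalanced case, settled by counting as in (2.2). Say $B-R\ge h/10$. For blue $p\in S$ we get $t(p)\ge B-R-2\ge\frac h{10}-2$, and $B\ge h/10$. So $3T\ge\frac h{10}\bigl(\frac h{10}-2\bigr)$ and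
$$T\ge\frac{h^2}{300}-\frac h{15}\ge\frac{h^2}{375},$$
because $\frac{h^2}{300}-\frac{h^2}{375}=\frac{h^2}{1500}\ge\frac h{15}$ for $h\ge100$.

**Case B: $|R-B|<h/10$.** Here the words may alternate. The new resource is that a point of $N$ is extreme, so it cannot lie inside any triangle, and we may jump over it. Say $N$ has at least $h/2$ blue points. Then $B\ge h/2$ and $R\ge0.4h$. Let $p\in S$ be red. Its cyclic word has $R'=R-1$ red and $B$ blue letters, and both colors occur. Let $\alpha',\beta'$ be its numbers of red-red and blue-blue consecutive pairs. By (2.3), $R'-\alpha'=B-\beta'$. By (2.1), $\alpha'\le t(p)+1$. Hence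
$$\beta'=B-R+1+\alpha'\le \tfrac h{10}+2+t(p).$$

At most $2\beta'$ blue $v\in N$ have a blue neighbor in the word. At most $4$ points $v$ have (gap before) $+$ (gap after) $\ge\pi$, since these sums total $4\pi$. So at least
$$\tfrac h2-2\beta'-4\ \ge\ 0.3h-8-2t(p)$$
blue points $v\in N$ have two red neighbors $z,z'$ such that the angle at $p$ from $z$ through $v$ to $z'$ is $<\pi$. A point of $P$ in the interior of $\Delta(pzz')$ would lie in $S$ and angularly strictly between $z$ and $z'$, so it would be $v$. But $v$ is an extreme point of $\mathrm{conv}(N)\supseteq\Delta(pzz')$, so it is not interior to the triangle. Hence $\Delta(pzz')$ is an empty red triangle. Different $v$ give different triangles, since $v$ is the only point of the word in the angular range of $\Delta(pzz')$. So $t(p)\ge0.3h-8-2t(p)$, which gives $t(p)\ge0.1h-3$. Summing over the red points $p\in S$ gives $3T\ge0.4h(0.1h-3)$, so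
$$T\ge\frac{h^2}{75}-0.4h\ge\frac{h^2}{400},$$
because $\frac1{75}-\frac1{400}=\frac{13}{1200}$ and $\frac{13}{1200}h\ge0.4$ for $h\ge100$. $\square$

## 4. Nearly alternating words in rank order

Here is the strategy for the general case. Assume $T$ is far below $n^2$. Near-alternation seen from most points will produce a quadratic number of empty convex quadrilaterals with a bichromatic side $e$ and a bichromatic opposite side $f$. Such a quadrilateral need not contain a mono triangle, so it gives no contradiction by itself. The idea that gets past this is to look at all $f$ opposite to one fixed $e$: up to $O(T)$ exceptions in total they are edges of one of two *convex chains* attached to $e$, and the same holds with $e$ and $f$ exchanged. Two such chains cross $O(1)$ times. So the segments $f$ cross each other rarely, while the crossing lemma says that many segments on $n$ points cross often. The only way out is a chain of linear length, and Lemma 1 excludes it.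

From now on fix
$$\varepsilon=2^{-128},\quad\eta=\sqrt\varepsilon=2^{-64},\quad L=\lceil2^{-58}n\rceil,\quad\kappa=2^{-13},\quad a_0=48,\quad n\ge2^{70},$$
and **assume for contradiction that $T<\varepsilon n^2$**. We use that
$$L\le2^{-58}n+1\le2^{-57}n,\qquad L\ge64\eta n\ge48\eta n+28, \tag{4.1}$$
the last because $16\eta n\ge28$. So $L$ is a tiny fraction of $n$ but still large compared with $\eta n$.

We now use half of each view: from $p$ we look only to the right. For a set $Z$ of points to the right of $p$, let $w_p(Z)$ be $Z$ ordered by slope as seen from $p$; this is a linear word.

**(4.2)** *If $Z$ consists of the points with rank in $(\mathrm{rank}(p),j]$ and $z,z'$ are adjacent in $w_p(Z)$, then $\Delta(pzz')$ is empty.* A point of $P$ in its interior is to the right of $p$ and left of one of $z,z'$, so it lies in $Z$; its slope from $p$ is strictly between those of $z$ and $z'$.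

**Definition.** A point $p$ is *typical* if $t(p)\le\eta n$. Since $\sum_pt(p)=3T<3\varepsilon n^2$, there are fewer than $3\varepsilon n^2/(\eta n)=3\eta n$ non-typical points.

**(4.3) Balance.** The purpose of this step is to compare the two colors in every interval of ranks. *For each rank interval $I=(i,j]$: $|R(I)-B(I)|\le4\eta n+2$.*

Let $q$ be a typical blue point of rank $i'<j$. By (4.2), the word of the ranks in $(i',j]$ as seen from $q$ has at most $\eta n$ blue-blue adjacencies, since each gives an empty blue triangle at $q$. Its number of blue runs is at most one more than the number of red letters. So $B-R\le\eta n+1$ on $(i',j]$; this is trivial for $i'=j$. For general $i$, let $i'>i$ be the least rank of a typical blue point. The blue points of rank strictly between $i$ and $i'$ are non-typical, so there are fewer than $3\eta n$ of them. If $i'$ does not exist or $i'>j$, then $B(I)<3\eta n$. Otherwise, counting also the blue point of rank $i'$, we get $B-R\le3\eta n+1+(\eta n+1)$ on $(i,j]$. Exchanging colors gives the other inequality.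

**(4.4) Few mono adjacencies.** A typical $p$ controls directly only adjacencies of its own color. This step controls the other color. *If $p$ is typical and $Z$ is the set of points with rank in $(\mathrm{rank}(p),j]$, then $w_p(Z)$ has at most $D:=6\eta n+3$ mono adjacencies.*

Those of $p$'s color number at most $\eta n$ by (4.2). By the linear run identity (2.3) and by (4.3), those of the other color number at most $\eta n+(4\eta n+2)+1$.

## 5. Slabs and good pieces

We now collect the bichromatic adjacencies, in an organized way: the far pair should be confined to a narrow slab.

Let $P^-$ be the set of points of rank $\le\lfloor n/2\rfloor$. Cut the remaining $\lceil n/2\rceil$ points, from left to right, into slabs $W_1,\dots,W_s$ of exactly $L$ consecutive ranks, discarding a remainder. So $s=\lfloor\lceil n/2\rceil/L\rfloor$ and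
$$\frac n4\le\frac n2-L\le sL\le\frac{n+1}2. \tag{5.1}$$
For a slab $W$ let $\mathrm{Left}(W)$ be the set of all points of $P$ left of $W$. For $p\in\mathrm{Left}(W)$ let $Z_p$ be the set of points right of $p$ and left of $W$. Both $Z_p$ and $Z_p\cup W$ are rank intervals starting right after $p$.

**Definition.** A *good piece* of $W$ is a pair $(p,\{w,w'\})$ with $p\in\mathrm{Left}(W)$, $\{w,w'\}\subset W$ bichromatic, and $w,w'$ adjacent in $w_p(Z_p\cup W)$. By (4.2), $\Delta(pww')$ is then empty.

**Toy set.** We carry along a five-point example:
$$m_1=(-2,1)\ \text{red},\quad m_2=(-1,3)\ \text{blue},\quad u=(0,0)\ \text{red},\quad d=(1,0)\ \text{blue},\quad w=(2,5)\ \text{red},$$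
with $W=\{u,d,w\}$ as a slab (so $3$ in place of $L$). As seen from any one of the five, the slopes to the other four are distinct, so no three are collinear. From $m_1$ we have $Z_{m_1}=\{m_2\}$, and the slopes to $u,d,w,m_2$ are $-\frac12,-\frac13,1,2$. From $m_2$ the slopes to $u,d,w$ are $-3,-\frac32,\frac23$. The good pieces are $(m_i,\{u,d\})$ and $(m_i,\{d,w\})$ for $i=1,2$. Adding the point $z=(-\frac12,\frac3{10})$ would destroy $(m_1,\{u,d\})$: it lies in $Z_{m_1}$ and has slope $-\frac7{15}\in(-\frac12,-\frac13)$ from $m_1$. Without $z$, the toy set stays as listed.

**(5.2)** The next step shows that typical points have many good pieces in every slab. *For $p\in P^-$ typical and any slab $W$ there are at least $L/4$ good pieces $(p,\cdot)$ of $W$.*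

Consider the maximal blocks of consecutive $W$-points in $w_p(Z_p\cup W)$. The danger is that most blocks are singletons. Let $\{w\}$ be a block of size $1$ with neighbors $z,z'\in Z_p$ on both sides. Then $z,z'$ are adjacent in $w_p(Z_p)$. Either they form a mono adjacency there, or they have different colors and exactly one of $(z,w),(w,z')$ is a mono adjacency of $w_p(Z_p\cup W)$. Each mono adjacency of either word is charged by at most one such $w$: in the first case $w$ is the only letter between $z$ and $z'$ in the longer word, and in the second $w$ is the $W$-letter of the adjacency. By (4.4), applied to both words, there are at most $2D$ such blocks. At most $2$ blocks touch an end of the word, so there are at most $2D+2$ blocks of size $1$.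

A block of size $g\ge2$ contains $g-1\ge g/2$ adjacent pairs. So at least $\frac12(L-2D-2)$ adjacent pairs lie inside $W$, and at most $D$ of them are mono. This leaves at least
$$\frac L2-2D-1=\frac L2-12\eta n-7\ \ge\ \frac L4$$
bichromatic ones, by (4.1).

At least $\lfloor n/2\rfloor-3\eta n\ge n/4$ points of $P^-$ are typical. With (5.1), *the total number of good pieces over all slabs is at least*
$$\frac n4\cdot s\cdot\frac L4\ \ge\ \frac{n^2}{64}. \tag{5.3}$$

## 6. Chords in a dual line arrangement

Quadrilaterals will come from two good pieces $(m,\{u,d\})$, $(m',\{u,d\})$ that share the far pair and are neighbors in a suitable sense. To say when they are neighbors, we dualize.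

**Duality.** For $p=(a,b)$ let $p^*$ be the line $y=ax-b$. Its slope is the $x$-coordinate of $p$, and the abscissa of $p^*\cap q^*$ is the slope of the line $pq$. Three points are collinear exactly when their dual lines are concurrent (for distinct abscissas).

Fix a slab $W$ and let $\mathcal A$ be the arrangement of the $L$ lines $w^*$, $w\in W$; no two are parallel and no three concurrent. Its cells are open convex sets, and each line contributes at most one edge to the boundary of a cell. Each line is cut into $L$ edges by the others. So there are $L^2$ edges, each bordering two cells, and if $d_c$ is the number of edges of the cell $c$,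
$$\sum_cd_c=2L^2. \tag{6.1}$$

**Chords and classes.** Let $(p,\{u,d\})$ be a good piece of $W$. Among the slopes from $p$ to points of $W$, those to $u$ and $d$ are adjacent. So the open segment of $p^*$ between $p^*\cap u^*$ and $p^*\cap d^*$ meets no line of $\mathcal A$ and lies in one open cell $c$. Its endpoints are not vertices of $\mathcal A$, since no three points are collinear, so they lie in the relative interiors of the edges of $c$ on $u^*$ and on $d^*$. The closed segment is the *chord* of the piece, and the *class* of the piece is $(c,\{u,d\})$. The class is determined by $p$ and $\{u,d\}$.

In the toy set, $u^*:y=0$, $d^*:y=x$, $w^*:y=2x-5$, $m_1^*:y=-2x-1$, $m_2^*:y=-x-3$. The wedge $\{x<y<0\}$ is a cell, because $w^*$ runs below $d^*$ for $x<5$. The chord of $(m_1,\{u,d\})$ goes from $(-\frac12,0)$ to $(-\frac13,-\frac13)$, that of $(m_2,\{u,d\})$ from $(-3,0)$ to $(-\frac32,-\frac32)$. Both pieces are in one class.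

**(6.2)** The next step prepares a planarity count. *Chords of distinct good pieces in the same cell are disjoint, including endpoints.*

A line meets a convex cell in one segment, so it has at most one chord in a cell; distinct pieces in one cell therefore have distinct points $p,p'$, say $x_p<x_{p'}$. Suppose their chords meet, and let $\{u,d\}$ be the pair of $p$. The common point has abscissa $\mathrm{slope}(pp')$, so this slope lies between $\mathrm{slope}(pu)$ and $\mathrm{slope}(pd)$, strictly by general position. But $p'\in Z_p$, so $u,d$ are not adjacent in $w_p(Z_p\cup W)$, a contradiction.

**(6.3)** This step bounds the number of classes, so that the average class has many members. *$W$ has at most $6L^2$ nonempty classes, and over all slabs there are at most $4nL$.*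

In a cell $c$ choose one chord from each nonempty class. For each edge $g$ of $c$ containing endpoints of these chords, let $g_0$ be a compact subsegment of the relative interior of $g$ containing them. Choose a point $v_g$ on the other side of $g$, so close to $g_0$ that the triangles $\mathrm{conv}(g_0\cup\{v_g\})$ meet the closure of $c$ only in $g_0$ and are pairwise disjoint. This is possible because the $g_0$ are pairwise disjoint compact sets. Join $v_g$ by segments to the chord endpoints on $g$; these are distinct by (6.2). Together with the pairwise disjoint chords we obtain a plane drawing of a graph with at most $d_c$ vertices and one edge per chosen chord. The graph is simple, since a class in $c$ is determined by the pair of edges of $c$ that its chords join. A simple planar graph on $k$ vertices has at most $3k$ edges, so $c$ has at most $3d_c$ nonempty classes. Summing with (6.1) gives $6L^2$. Over all slabs this is $s\cdot6L^2=6L\cdot sL\le3(n+1)L\le4nL$.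

**Order in a class.** This step lines up the members of a class. Let $(c,\{u,d\})$ be a class, $v=u^*\cap d^*$, and $\sigma=\mathrm{slope}(ud)$, the abscissa of $v$. Let $m$ be a point of the class. It is left of $u$ and $d$, so $m^*$ has smaller slope than $u^*$ and $d^*$, and it does not pass through $v$. If $m^*$ passes above $v$, the differences $m^*-u^*$ and $m^*-d^*$ are positive at $\sigma$ and decreasing, so $m^*$ crosses both lines to the right of $v$. If it passes below $v$, it crosses both to the left of $v$. Writing out $x_m\sigma-y_m>x_u\sigma-y_u$ shows that $m^*$ passes above $v$ exactly when $m$ is below the line $ud$.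

Since $c$ lies in a single one of the four quadrants cut out by $u^*,d^*$, the same alternative holds for all $m$ of the class: all lie on the same side of line $ud$. Their chords are disjoint segments joining the same two rays from $v$, so they are ordered in the same way along both rays. Hence we may list the points of the class as $m_1,\dots,m_k$ with
$$|\mathrm{slope}(m_iu)-\sigma|\ \text{ and }\ |\mathrm{slope}(m_id)-\sigma|\ \text{ both increasing in } i. \tag{6.4}$$

## 7. Empty quadrilaterals from consecutive chords

**(7.1)** First we see which convex shape two members of a class form. *For $i<j$ the points $u,d,m_i,m_j$ are in convex position, and $\{u,d\}$, $\{m_i,m_j\}$ are opposite sides of the quadrilateral.*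

By the reflection $y\mapsto-y$ we may assume that the $m$'s lie above line $ud$. Then all slopes in (6.4) are $<\sigma$ and decrease in $i$. Rename so that $x_u<x_d$, and put $m=m_i$, $m'=m_j$. From $d$, the points $u,m,m'$ all lie to the left, with slopes $\sigma>\mathrm{slope}(dm)>\mathrm{slope}(dm')$. So ray $dm$ lies strictly between rays $du$ and $dm'$ and meets the open segment $um'$. From $u$, measured counterclockwise from ray $ud$, a left-pointing ray of slope $r<\sigma$ has angle $\pi+\arctan r-\arctan\sigma\in(0,\pi)$, which increases with $r$. Since $\mathrm{slope}(um')<\mathrm{slope}(um)$, ray $um'$ lies strictly between $ud$ and $um$ and meets the open segment $dm$. Hence the open segments $dm$ and $um'$ cross. They are the diagonals of a convex quadrilateral with cyclic order $d,u,m,m'$.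

In the toy set, $(1,0),(0,0),(-2,1),(-1,3)$ is this quadrilateral.

**(7.2)** Now comes the emptiness, which is where being consecutive matters. *For consecutive $m=m_i$, $m'=m_{i+1}$ the quadrilateral $d\,u\,m\,m'$ has no point of $P$ in its interior.*

Keep the normalization of (7.1) and let $x$ be the crossing point of $dm$ and $um'$. The diagonals show that the quadrilateral is $\Delta(mud)\cup\Delta(m'ud)\cup\Delta(xmm')$. The first two triangles are empty, because they come from good pieces, and no point of $P$ other than the vertices lies on a diagonal. So
$$\text{every point of } P \text{ inside the quadrilateral lies in } \mathrm{int}\,\Delta(xmm'). \tag{7.3}$$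
Suppose such points exist, and let $z$ be one closest to line $ud$. We show that $z$ is a member of the class between $m$ and $m'$.

*Position of $z$.* Since $x$ lies on the open segments $um'$ and $dm$, and $m,m'$ are left of $u,d$, the points $x,m,m'$ are left of both $u$ and $d$; hence so is $z$. As $u,x,m'$ are collinear and $d,x,m$ are collinear, $\Delta(xmm')$ is contained in $\Delta(umm')$ and in $\Delta(dmm')$. So $z$ is strictly between $m$ and $m'$ as seen from $u$ and as seen from $d$. Therefore $\mathrm{slope}(uz)$ and $\mathrm{slope}(dz)$ lie strictly between the corresponding slopes of $m$ and $m'$.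

*Nothing of $W$ lies between $u$ and $d$ as seen from $z$.* By the last sentence, $z^*$ meets $u^*$ strictly between $m^*\cap u^*$ and $m'^*\cap u^*$, hence in the relative interior of the edge of $c$ on $u^*$; the same holds on $d^*$. A line of $\mathcal A$ other than $u^*$ cannot meet the relative interior of an edge on $u^*$, so $z\notin W$. As $z$ is left of $u\in W$ and $W$ is a rank interval, $z\in\mathrm{Left}(W)$. By convexity of $c$ the open segment of $z^*$ between $u^*$ and $d^*$ lies in $c$, so $u,d$ are adjacent from $z$ among $W$.

*Nothing of $Z_z$ lies between them.* If some $y\in Z_z$ were strictly between $u$ and $d$ from $z$, then $x_z<x_y<\min(x_u,x_d)$ would give $y\in\mathrm{int}\,\Delta(zud)$. So $y$ would be interior to the quadrilateral, hence in $\mathrm{int}\,\Delta(xmm')$ by (7.3), and strictly closer to line $ud$ than $z$. This contradicts the choice of $z$.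

So $u,d$ are adjacent in $w_z(Z_z\cup W)$, and $(z,\{u,d\})$ is a good piece. Its chord lies in $c$, strictly between those of $m_i$ and $m_{i+1}$, so it belongs to the class. This contradicts that $m_i,m_{i+1}$ are consecutive.

## 8. Quadrilaterals with two bichromatic opposite sides

**Definition.** $\Omega^+$ is the set of pairs $(e,f)$ with $e=\{u,d\}$ and $f=\{m_i,m_{i+1}\}$ consecutive in a class $(c,e)$, over all slabs and classes. $\Omega$ is the set of those with $f$ bichromatic.

The pair $e$ is always bichromatic, lies in a slab $W$, and $f\subset\mathrm{Left}(W)$. By (7.1) and (7.2), $e$ and $f$ are opposite sides of a convex quadrilateral with no point of $P$ inside. The pair $(e,f)$ determines its class, because a point of $f$ together with $e$ does. In the toy set $(\{u,d\},\{m_1,m_2\})\in\Omega$, and none of the four triangles spanned by $u$ (red), $d$ (blue), $m_1$ (red), $m_2$ (blue) is mono. This is why the family $\Omega$ alone gives no triangles.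

**(8.1)** To charge elements of $\Omega^+$ to triangles we need bounded multiplicity. *For given points $x,y$ there are at most $4$ pairs $(e,f)\in\Omega^+$ with $x\in e$, $y\in f$.* The slab $W$ is determined by $x$. The set $e$ consists of $x$ and one of its at most $2$ neighbors in $w_y(Z_y\cup W)$. Then the class is determined, and $f$ consists of $y$ and one of its at most $2$ neighbors in the class.

If $x\in e$ and $y\in f$, then $x$ is to the right of $y$, so an unordered pair of points arises in only one order. Each $(e,f)$ yields $4$ pairs $(x,y)$, hence $4|\Omega^+|\le4\binom n2$ and
$$|\Omega|\le|\Omega^+|\le\frac{n^2}2. \tag{8.2}$$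

**(8.3) Charging.** This is the tool by which bad pairs are discarded. *If to each $(e,f)$ in some $\Omega'\subseteq\Omega^+$ one can associate an empty mono triangle having a vertex in $e$ and another vertex in $f$, then $|\Omega'|\le24T$.* Each triangle has $6$ ordered choices of two vertices, and each choice serves at most $4$ pairs by (8.1).

**(8.4)** Now we bound $|\Omega|$ from below. If $f=\{m,m'\}$ is mono, let $x\in e$ be the point of its color. Then $\Delta(xmm')$ is contained in the quadrilateral, so it is an empty mono triangle. By (8.3) at most $24T$ pairs of $\Omega^+$ have $f$ mono. A class with $k\ge1$ points gives $k-1$ pairs. So by (5.3) and (6.3)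
$$|\Omega|\ \ge\ \frac{n^2}{64}-4nL-24T. \tag{8.5}$$

## 9. What a pair of points sees: the coordinates $X$ and $V$

Fix a pair $a=\{a_1,a_2\}\subset P$ and an open side of line $a_1a_2$. We want to describe all $\{q,q'\}$ on this side that form an empty quadrilateral opposite to $a$. By an affine map let $a_1=(0,0)$, $a_2=(1,0)$, with the side $y>0$. Put
$$\Phi(x,y)=(X,V)=\Bigl(-\frac xy,\ -\frac{1-x}y\Bigr).$$
Since $X+V=-1/y$, this is a bijection from $\{y>0\}$ onto $\{X+V<0\}$, with inverse $y=-1/(X+V)$, $x=X/(X+V)$. It is projective: in homogeneous coordinates it is $(x,y,1)\mapsto(-x,\,x-1,\,y)$, with determinant $-1$. As the denominator $y$ is positive on the half-plane, $\Phi$ maps segments to segments, and it changes the orientation of all triples by the same sign.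

Here $X$ and $V$ are minus the cotangents of the angles at $a_1$ and $a_2$, measured from the segment $a_1a_2$, so they are increasing functions of these angles. A point lies inside $\Delta(a_1a_2q)$ exactly when both its angles are smaller than those of $q$. So the interior of $\Delta(a_1a_2q)$ becomes the open quadrant $\{X<X_q,\ V<V_q\}$. Lines through $a_1$ become lines $X=$ const, lines through $a_2$ become lines $V=$ const. Hence no two points of $P$ on this side share $X$ or $V$. We work in this picture and use $\le$ and $<$ coordinatewise.

Let $Y$ be the set of points $q\in P$ on this side with $\Delta(a_1a_2q)$ empty, that is, the minimal elements. Every point of $P$ on this side is $\ge$ some element of $Y$. The set $Y$ is an antichain: ordered by increasing $X$, its $V$ decreases.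

**(9.1)** We translate quadrilaterals into the picture. For $q,q'\in Y$ with $X_q<X_{q'}$ let $Q(q,q')=[q,q']+(-\infty,0)^2$. *The points $a_1,a_2,q,q'$ form, in this cyclic order, a convex quadrilateral whose interior is $Q(q,q')$.*

As $X_q<X_{q'}$, ray $a_1q$ lies strictly between rays $a_1a_2$ and $a_1q'$, so it meets segment $a_2q'$. As $V_{q'}<V_q$, ray $a_2q'$ lies strictly between $a_2a_1$ and $a_2q$, so it meets segment $a_1q$. So segments $a_1q$ and $a_2q'$ cross, which gives the convex quadrilateral. It is the union of the triangles $\Delta(a_1a_2\xi)$, $\xi\in[q,q']$: a point of it not in $\Delta(a_1a_2q)$ lies in $\Delta(a_1qq')$, hence on some segment $[a_1,\xi]$. So within the open half-plane it is $[q,q']+(-\infty,0]^2$. If $r$ is interior to this set, then $r+(\theta,\theta)$ is still in it for some $\theta>0$, so $r<\xi$ for some $\xi\in[q,q']$, that is, $r\in Q(q,q')$. Conversely $Q(q,q')$ is open and contained in the set.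

**Definition.** The pair $\{q,q'\}\subseteq Y$ is *visible* if $Q(q,q')\cap P=\emptyset$. Then $\Delta(a_1qq')$ and $\Delta(a_2qq')$ are empty, since they are contained in the quadrilateral.

**(9.2)** Visibility can be read off from $Y$ alone. *$\{q,q'\}$, with $X_q<X_{q'}$, is visible if and only if each $w\in Y$ with $X_q<X_w<X_{q'}$ lies strictly above segment $qq'$.*

Suppose $r\in P\cap Q(q,q')$, so $r<\xi$ for some $\xi\in[q,q']$. Take $w\in Y$ with $w\le r$; then $w<\xi$. So $X_w<X_{q'}$, and $V_w<V_q$ gives $X_w>X_q$ because $Y$ is an antichain. Let $\xi'$ be the point of the segment with abscissa $X_w$; it is to the left of $\xi$. As the segment has negative slope, $V_{\xi'}\ge V_\xi>V_w$, so $w$ lies below the segment. Conversely, suppose $w\in Y$ with $X_q<X_w<X_{q'}$ is not strictly above the segment. It is not on it, since no three points are collinear, so $V_w<V_{\xi'}$ for the point $\xi'$ of the segment with $X_{\xi'}=X_w$. A point $\xi$ of the segment slightly to the right of $\xi'$ satisfies $w<\xi$, so $w\in Q(q,q')\cap P$.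

**Definition.** $H=H_a^{\text{side}}$ is the lower convex hull of $Y$ in the $(X,V)$-plane: a convex chain from the leftmost point $y_{\min}$ to the rightmost point $y_{\max}$ of $Y$. It has no edges if $|Y|\le1$. We write $H_a^{\pm}$ for the two chains of $a$.

Points of $Y$ that are not vertices of $H$ lie strictly above it, so by (9.2) *the edges of $H$ are visible pairs*. The vertices of $H$ are in convex position in the picture, hence in the original plane, and the edges of $H$ are sides of their convex hull, because $\Phi$ preserves segments and orientations up to a global sign.

*Toy set.* With $a_1=u$, $a_2=d$ no affine map is needed. On the side $y>0$ we get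
$$\Phi(w)=(-\tfrac25,\tfrac15),\qquad\Phi(m_2)=(\tfrac13,-\tfrac23),\qquad\Phi(m_1)=(2,-3).$$
This is an antichain, so $Y=\{w,m_2,m_1\}$. The segment from $\Phi(w)$ to $\Phi(m_1)$ has slope $-\frac43$ and height $-\frac79$ at $X=\frac13$. Since $-\frac23>-\frac79$, the point $m_2$ lies above it, and $H$ is the single edge $\{w,m_1\}$. So $\{m_1,m_2\}$ is visible, but it is not an edge of $H$. Observe what this costs: $\{w,m_1\}$ is visible and red, so $\Delta(u\,w\,m_1)$ is an empty red triangle. Had $w$ been blue, the visible pair $\{w,m_2\}$ would give the empty blue triangle $\Delta(d\,w\,m_2)$. The next section shows that this always happens.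

## 10. Opposite sides are hull edges, up to $O(T)$ exceptions

**Lemma 2.** *For all but at most $24T$ pairs $(e,f)\in\Omega$, $f$ is an edge of $H_e^{\text{side}}$ (the side of $e$ containing $f$). For all but at most $24T$ pairs, $e$ is an edge of $H_f^{\text{side}}$ (the side of $f$ containing $e$).*

*Proof.* Let $(e,f)\in\Omega$. For the first statement put $a=e$, $f=\{q,q'\}$; for the second put $a=f$, $e=\{q,q'\}$. We use only that $e,f$ are bichromatic and are opposite sides of a convex quadrilateral with no point of $P$ inside, and this is symmetric. By this property $q,q'$ are on one side of line $a_1a_2$; they belong to $Y$, since $\Delta(a_1a_2q)$ and $\Delta(a_1a_2q')$ lie in the quadrilateral; and $\{q,q'\}$ is visible by (9.1).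

Suppose $\{q,q'\}$ is not an edge of $H$. The aim is to find

> a mono visible pair $\{\rho,r\}$ with $\rho\in\{q,q'\}$.

This suffices: $a$ is bichromatic, so some $a_i\in a$ has the color of this pair, and $\Delta(a_i\rho r)$ is an empty mono triangle with one vertex in $a$ and one in $\{q,q'\}$. Then (8.3) bounds the number of such $(e,f)$ by $24T$.

Let $X_q<X_{q'}$; "between" refers to the $X$-order.

**Case 1: some element of $Y$ lies strictly between $q$ and $q'$.** Here we use a lowest such element as a bridge. By (9.2) all of them lie strictly above segment $qq'$. Let $w$ be one with minimal vertical height $\delta(w)>0$ over line $qq'$. Elements strictly between $q$ and $w$ have height $\ge\delta(w)$, which exceeds the height of the interior points of segment $qw$. So $\{q,w\}$ is visible by (9.2), and likewise $\{w,q'\}$. Since $q,q'$ have different colors, one of these pairs is mono.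

**Case 2: $q,q'$ are consecutive in $Y$.** Here we compare with the hull edge passing below them. Let $h$ be the last vertex of $H$ with $X_h\le X_q$ and $h'$ the next vertex of $H$; it exists as $q\ne y_{\max}$. Then $X_{h'}\ge X_{q'}$, because $X_{h'}>X_q$ and $q,q'$ are consecutive, and $\{h,h'\}\ne\{q,q'\}$. Let $\delta$ be the vertical height over line $hh'$. It is $0$ at $h,h'$ and positive on the elements of $Y$ strictly between them. Let $\{z,w_0\}=\{q,q'\}$ with $\delta(z)\ge\delta(w_0)$. At least one of $q,q'$ is strictly between $h$ and $h'$, so $\delta(z)>0$ and $z\ne h,h'$.

On the side of $z$ away from $w_0$, let $r$ be the first element of $Y$, moving away from $z$, with $\delta(r)\le\delta(z)$. It exists and lies in the range from $h$ to $h'$, because $h$ or $h'$, whichever is on that side, qualifies. Elements strictly between $z$ and $r$ have height $>\delta(z)\ge\delta(r)$, so they lie above segment $zr$, and $\{z,r\}$ is visible.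

The elements strictly between $w_0$ and $r$ are $z$ and those strictly between $z$ and $r$. Their heights are $\ge\delta(z)\ge\max(\delta(w_0),\delta(r))$, with strict first inequality except for $z$. So they lie strictly above segment $w_0r$; for $z$, equality would make $w_0,z,r$ collinear. Hence $\{w_0,r\}$ is visible. Since $z,w_0$ have different colors, one of $\{z,r\}$, $\{w_0,r\}$ is mono. $\square$

Let $\Omega_0\subseteq\Omega$ be the set of pairs satisfying both conclusions of Lemma 2. By (8.5) and (4.1),
$$|\Omega_0|\ \ge\ \frac{n^2}{64}-4nL-72T\ \ge\ \frac{n^2}{64}-2^{-55}n^2-72\cdot2^{-128}n^2\ \ge\ \frac{n^2}{65}. \tag{10.1}$$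

## 11. Two chains cross at most 24 times

Two segments *cross properly* if they meet in a single point interior to both.

**Lemma 3.** *Let $H=H_a^{\text{side}}$ and $H'=H_{a'}^{\text{side}'}$ be two of these chains. At most $24$ pairs ($g$ edge of $H$, $g'$ edge of $H'$) cross properly.*

*Proof.* We may assume both chains have edges. The idea is that below $H$ there is a region free of points of $P$, so an edge of $H'$ that enters it through $H$ must leave it, and it cannot leave through $H$.

**The region.** Let $G=H+(-\infty,0)^2$ in the picture of $a$. It is open and is the union of the sets $Q(g)$ over the edges $g$ of $H$. Edges are visible, so $G\cap P=\emptyset$. In the original plane $G$ is a finite union of interiors of quadrilaterals, hence bounded.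

**Its boundary.** We show that $G$ is enclosed by $H$ and three segments. $H$ is the graph of a convex, strictly decreasing function $\varphi$ on $[X_{\min},X_{\max}]$, so $G$ consists of the points with $X<X_{\max}$ and $V<\varphi(\max(X,X_{\min}))$. Its boundary in the picture is $H$, the vertical downward ray from $y_{\max}$, and the horizontal leftward ray from $y_{\min}$. In the original plane the downward ray lies on the line $a_1y_{\max}$, with the angle at $a_2$ tending to $0$; so it is the segment $s_1=[a_1,y_{\max}]$ without $a_1$. Likewise the leftward ray is $s_3=[a_2,y_{\min}]$ without $a_2$. Finally the closure of $G$ lies in a finite union of closed quadrilaterals as in (9.1), all having $a_1a_2$ as a side, so it meets line $a_1a_2$ only within $s_2=[a_1,a_2]$. Thus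
$$\partial G\subset H\cup s_1\cup s_2\cup s_3.$$

**The hull above.** Let $C$ be the convex hull of the vertices of $H$. In the picture $C\subset\{X_{\min}\le X\le X_{\max},\ V\ge\varphi(X)\}$, so $G\cap C=\emptyset$.

**A crossing edge must hit some $s_i$.** Let an edge $g'$ of $H'$ properly cross an edge $g$ of $H$ at $\zeta$. Near $\zeta$ the side of $g$ below it in the picture belongs to $G$, so $g'$ runs in $G$ on one side of $\zeta$, while $\zeta\notin G$. The endpoints of $g'$ are in $P$, hence not in $G$. So $g'\cap G$ has a component that is an open segment $J=(\zeta,\zeta_2)$ with $\zeta_2\in\partial G$. If $\zeta_2\in H$, then $\zeta,\zeta_2\in C$ and $J\subset C$ by convexity, contradicting $J\subset G$. So $\zeta_2\in s_1\cup s_2\cup s_3$, and $g'$ meets this union.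

**Count.** The edges of $H'$ are sides of a convex polygon, or $H'$ is a single edge. A line meets the boundary of a convex polygon in at most $2$ points, each on at most $2$ sides, or else in a whole side, in which case it meets at most $3$ sides. So each $s_i$ is met by at most $4$ edges of $H'$, and at most $12$ edges of $H'$ properly cross edges of $H$. Each of them properly crosses at most two edges of $H$: the edges of $H$ are sides of $C$ (or $H$ is a single edge), a point in the relative interior of a side lies on no other side, and a line containing a whole side meets no other side in its relative interior. $\square$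

## 12. Crossing counts against degree counts

For $e,f$ occurring in $\Omega_0$ let $d_1(e)=|\{f':(e,f')\in\Omega_0\}|$ and $d_2(f)=|\{e':(e',f)\in\Omega_0\}|$.

**(12.1)** This step uses Lemma 1 to cap the degrees. *All these degrees are $<\kappa n$.* If $d_1(e)\ge\kappa n$, then one of the two chains $H_e^{\pm}$ has at least $\kappa n/2$ edges, so $P$ has at least $2^{-14}n\ge100$ points in convex position. Lemma 1 gives $T\ge2^{-28}n^2/400>\varepsilon n^2$, a contradiction. The same holds for $d_2(f)$ with the chains $H_f^\pm$.

We sort $\Omega_0$ by the size of the larger degree. For integers $a\ge0$ let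
$$\Omega_a^{(1)}=\{(e,f)\in\Omega_0:\ 2^a\le d_1(e)<2^{a+1},\ d_2(f)\le d_1(e)\},$$
$$\Omega_a^{(2)}=\{(e,f)\in\Omega_0:\ 2^a\le d_2(f)<2^{a+1},\ d_1(e)<d_2(f)\}.$$

A rough calculation shows what to expect. If all degrees were about $2^a$ and $|\Omega_0|\approx n^2$, there would be about $n^2/2^a$ chains, so by Lemma 3 the crossings of segments $f$, counted with multiplicity about $4^a$, would be at most about $24n^4/4^a$. There would also be about $n^2/2^a$ distinct segments $f$, so the crossing lemma would give at least about $4^a\cdot(n^2/2^a)^3/(64n^2)=n^4/(64\cdot2^a)$. For large constant $2^a$ these are incompatible. Very small degrees must be excluded otherwise, and this is why slabs are thin; linear degrees are excluded by (12.1), and there the crossing lemma itself runs out of edges.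

**Crossing lemma** (Ajtai–Chvátal–Newborn–Szemerédi; Leighton). *A simple graph with $m\ge4n$ edges drawn with straight edges on $n$ points in general position has $\chi\ge m^3/(64n^2)$ properly crossing pairs of edges.*

*Proof.* Deleting one edge per crossing pair leaves a plane graph, so $\chi\ge m-3n$ always. Keep each vertex independently with probability $\pi=4n/m\le1$ and take expectations in this inequality for the induced graph: $\pi^4\chi\ge\pi^2m-3\pi n$, that is, $\chi\ge\frac{m^3}{16n^2}-\frac{3m^3}{64n^2}=\frac{m^3}{64n^2}$. $\square$

If $m<4n$, then $m^3/(64n^2)<n$. Hence for every $m$
$$\chi\ \ge\ \frac{m^3}{64n^2}-n. \tag{12.2}$$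

**(12.3)** The next step makes the rough calculation exact, with a random sample to deal with unequal multiplicities. *For $i=1,2$: $|\Omega_a^{(i)}|\le15\cdot2^{-a/3}n^2+8\cdot2^an$.*

*Proof for $i=1$.* By (8.2) the number of $e$ with $2^a\le d_1(e)<2^{a+1}$ is at most $|\Omega_0|/2^a\le n^2/2^{a+1}$. Each has two chains, so by the first half of Lemma 2 all $f$ occurring in $\Omega_a^{(1)}$ are edges of at most $M:=n^2/2^a$ chains $H_e^\pm$. Let $\nu(f)=|\{e:(e,f)\in\Omega_a^{(1)}\}|$. If $\nu(f)>0$, then $\nu(f)\le d_2(f)\le d_1(e)$ for some $e$ counted, so $\nu(f)<2^{a+1}=:\mu$.

*Upper bound for weighted crossings.* For every unordered pair $\{f,f'\}$ of properly crossing segments fix an order $(f,f')$. Each choice of $e,e'$ with $(e,f),(e',f')\in\Omega_a^{(1)}$ gives an ordered pair of chains (that of $e$ on the side of $f$, that of $e'$ on the side of $f'$) in which $f,f'$ is a crossing pair of edges. Different choices give different data, chains being labeled by their pair and side. There are at most $M^2$ ordered pairs of chains, so by Lemma 3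
$$\sum_{\{f,f'\}\text{ crossing}}\nu(f)\nu(f')\le24M^2.$$

*Lower bound by sampling.* Choose each $f$ independently with probability $\nu(f)/\mu$. This gives a random straight-line graph on the vertex set $P$ with $m$ edges and $\chi$ crossing pairs, where $\mathbb Em=|\Omega_a^{(1)}|/\mu$ and $\mathbb E\chi\le24M^2/\mu^2$. Take expectations in (12.2); by Jensen's inequality for $t\mapsto t^3$ on $[0,\infty)$,
$$\frac{24M^2}{\mu^2}\ \ge\ \frac{(|\Omega_a^{(1)}|/\mu)^3}{64n^2}-n,\qquad\text{so}\qquad|\Omega_a^{(1)}|^3\le1536\,n^2\mu M^2+64n^3\mu^3.$$
The cube root of a sum of nonnegative numbers is at most the sum of the cube roots, and $1536<11.6^3$, $11.6\cdot2^{1/3}<15$. Hence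
$$|\Omega_a^{(1)}|\le11.6\,\bigl(n^2\cdot2^{a+1}\cdot n^42^{-2a}\bigr)^{1/3}+4n2^{a+1}\le15\cdot2^{-a/3}n^2+8\cdot2^an.$$

*Proof for $i=2$.* The number of $f$ with $2^a\le d_2(f)<2^{a+1}$ is at most $n^2/2^{a+1}$. By the second half of Lemma 2 the $e$'s occurring are edges of at most $M$ chains $H_f^\pm$, and each $e$ occurs at most $d_1(e)<d_2(f)<2^{a+1}$ times. The remaining computation is identical with $e$ and $f$ exchanged. $\square$

**(12.4)** Finally we count $\Omega_0$ and reach the contradiction.

*Small degrees.* The sets $e$ are pairs inside slabs, so by (5.1) and (4.1) there are at most $s\binom L2\le sL\cdot\frac L2\le\frac{nL}2\le2^{-58}n^2$ of them. The pairs of $\Omega_0$ with $d_1(e)<2^{a_0}=2^{48}$ therefore number at most $2^{48}\cdot2^{-58}n^2=2^{-10}n^2$.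

*Other degrees.* Every pair with $d_1(e)\ge2^{a_0}$ has $\max(d_1(e),d_2(f))\ge2^{a_0}$. So it lies in some $\Omega_a^{(1)}$ (if $d_2(f)\le d_1(e)$) or $\Omega_a^{(2)}$ (otherwise) with $a\ge a_0$, and $2^a<\kappa n$ by (12.1). With (12.3),
$$|\Omega_0|\ \le\ 2^{-10}n^2+2\sum_{a\ge a_0}15\cdot2^{-a/3}n^2+2\sum_{2^a\le\kappa n}8\cdot2^an .$$
Here $2^{-a_0/3}=2^{-16}$ and $30/(1-2^{-1/3})<146$, so the first sum contributes at most $146\cdot2^{-16}n^2$. Since $\sum_{2^a\le\kappa n}2^a<2\kappa n$, the second contributes at most $32\kappa n^2=32\cdot2^{-13}n^2$. Altogether
$$|\Omega_0|\ \le\ \bigl(2^{-10}+146\cdot2^{-16}+32\cdot2^{-13}\bigr)n^2\ <\ \frac{n^2}{128}.$$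
In units of $2^{-16}$ the bracket is $64+146+256=466<512$, which is the last inequality. This contradicts $|\Omega_0|\ge n^2/65$ from (10.1).

So the assumption $T<2^{-128}n^2$ is impossible for $n\ge2^{70}$. This proves the Theorem, and with it the conjecture, with $c=2^{-128}$ and $n_0=2^{70}$. $\blacksquare$
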